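
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Cutting a Ring out of a Circularly Symmetric Domain\\ Does Not Decrease Harmonic Measure}


\begin{abstract}
Let $D$ be a circularly symmetric plane domain containing $0$, and let $w_r(D)$ be the harmonic measure at $0$ of the circle $|z|=r$ with respect to the component of $D\cap\{|z|<r\}$ that contains $0$. Remove from $D$ the ring $r_1\le|z|<r_2$ and dilate the part of $D$ inside it to close the gap. We prove that this operation does not decrease $w_r$, for any $r_1<r_2$ and any $r$. The proof varies the logarithmic length of a full ring. Up to a positive constant factor, the derivative of the harmonic measure is the integral, over a circle in the ring, of the real part of a holomorphic function, namely the product of the complex gradients of a harmonic measure and a Green function. The sign of the integral is found by a minimum-principle argument for the imaginary part of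 a primitive of the negative of that function.
\end{abstract}

\section{The question and the answer}

For $\rho>0$ write $\mathbb D_\rho=\{z\in\mathbb C:|z|<\rho\}$ and $\mathbb T_\rho=\partial\mathbb D_\rho$. A domain $D\subseteq\mathbb C$ with $0\in D$ is \emph{circularly symmetric} if for every $\rho>0$ the set $D\cap\mathbb T_\rho$ is empty, or all of $\mathbb T_\rho$, or an open arc of $\mathbb T_\rho$ centered at the point $\rho$ of the positive axis. (The arc may be $\mathbb T_\rho\setminus\{-\rho\}$.)

For an open set $G\ni 0$ and $r>0$ let $G_r$ be the component of $G\cap\mathbb D_r$ that contains $0$, and let $w_r(G)$ be the harmonic measure at $0$ of $\partial G_r\cap\mathbb T_r$ with respect to $G_r$. Thus $w_r(G)$ is the probability that a Brownian particle started at $0$ reaches distance $r$ no later than it leaves $G$.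

For $0<r_1<r_2<\infty$ put
\[
\operatorname{Cut}(D;r_1,r_2)=\operatorname{Int}\bigl[(D\setminus\mathbb D_{r_2})\cup (r_2/r_1)(D\cap\mathbb D_{r_1})\bigr],
\]
where $\operatorname{Int}$ is the topological interior and $\lambda S=\{\lambda z:z\in S\}$. This is an open set containing $0$. In the coordinate $x=\log|z|$ the operation is simple. The domain $D$ is a corridor of varying width; the piece $x_1\le x<x_2$ of the corridor, with $x_i=\log r_i$, is removed, and the part on its left is pushed to the right, by the distance $x_2-x_1$, until the two ends meet. The new corridor is shorter, and one expects a Brownian particle to get through it more easily.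

\begin{theorem}\label{thm:main}
Let $D\ni0$ be a circularly symmetric domain, $0<r_1<r_2<\infty$ and $r>0$. Then
\[
w_r(\operatorname{Cut}(D;r_1,r_2))\ \ge\ w_r(D).
\]
\end{theorem}

The inequality was posed as Conjecture 7.2 of \cite{source}; the theorem says that the conjecture is true.

\begin{example}[Slit planes]
Let $D=\mathbb C\setminus(-\infty,-a]$ with $a>0$. If $a\ge r_2$, then $\operatorname{Cut}(D;r_1,r_2)=D$. If $r_1\le a<r_2$, it is $\mathbb C\setminus(-\infty,-r_2]$, which contains $D$. If $a<r_1$, it is $\mathbb C\setminus(-\infty,-ar_2/r_1]=(r_2/r_1)D$, and $w_r((r_2/r_1)D)=w_{rr_1/r_2}(D)\ge w_r(D)$. In each case the inequality follows from an inclusion or from scaling. In general neither argument is available.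
\end{example}

\begin{example}[Symmetry cannot be dropped]\label{ex:misaligned}
Let $D$ consist of $0$ and of the points $e^{x+iy}$ with
\[
x<0;\quad\text{or } 0\le x\le 1,\ |y|<1;\quad\text{or } 1<x<2;\quad\text{or } 2\le x<3,\ |y-\pi|<1 .
\]
This is a domain, and $w_r(D)>0$ for $e^2<r\le e^3$. Take $r_1=e$, $r_2=e^2$. A point of $\mathbb T_{e^2}$ lies in the union defining the cut only if its argument satisfies $|y-\pi|<1$, while nearby points inside $\mathbb T_{e^2}$ lie in that union only if $|y|<1$ (mod $2\pi$). These two arcs are disjoint, so $\operatorname{Cut}(D;r_1,r_2)$ does not meet $\mathbb T_{e^2}$, and $w_r(\operatorname{Cut}(D;r_1,r_2))=0$ for $r>e^2$. The ring let the particle walk around to the second opening, and the cut misaligned the two openings. In a circularly symmetric domain all openings are centered on the same ray, hence nested.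
\end{example}

\paragraph{The strategy.}
The case $r\le r_2$ is a matter of scaling (Section \ref{sec:prelim}). Let $r>r_2$. The cut domain does not depend on what $D$ contains in the open ring $r_1<|z|<r_2$, while $w_r(D)$ can only grow if we add the whole ring to $D$. So we may assume that $D$ contains the ring, and the theorem asks for the comparison of a full ring of logarithmic length $\ell_0=\log(r_2/r_1)$ with no ring at all. We let the length $\ell$ of the full ring vary and show that the harmonic measure $w(\ell)$ is nonincreasing in $\ell$; as $\ell\to0$ we reach the cut domain, up to a dilation.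

For domains of piecewise constant angular width (Section \ref{sec:step}), Green's identity gives $w'(\ell)$ as an integral over a circle in the ring (Section \ref{sec:var}). The integrand need not have constant sign, but it is the real part of a holomorphic function. Deciding the sign of the integral is the heart of the matter; it is done first in the smallest interesting case and then in general (Section \ref{sec:sign}). Approximation from inside finishes the proof (Section \ref{sec:end}).

\section{Preliminaries}\label{sec:prelim}

\paragraph{Brownian motion.}
Let $B$ be planar Brownian motion started at $0$. Put $\sigma_r=\inf\{t:|B_t|=r\}$, which is almost surely finite, and $\tau_G=\inf\{t:B_t\notin G\}$ for an open set $G\ni0$. The path leaves $G_r$ at the time $\min(\sigma_r,\tau_G)$, and it is then on $\mathbb T_r$ if and only if $\sigma_r\le\tau_G$. By Kakutani's theorem, which identifies harmonic measure with the exit distribution of Brownian motion,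
\begin{equation}\label{eq:kakutani}
w_r(G)=\mathbf P(\sigma_r\le\tau_G).
\end{equation}
This depends only on $G\cap\mathbb D_r$, and it yields the following rules.
\begin{itemize}
\item[(P1)] If $G\subset G'$, then $w_r(G)\le w_r(G')$. Also $w_{r}(G)\le w_{r'}(G)$ for $r'<r$, because $\sigma_{r'}\le\sigma_r$.
\item[(P2)] $w_r(\lambda G)=w_{r/\lambda}(G)$ for $\lambda>0$, by conformal invariance of harmonic measure.
\item[(P3)] $w_r(G)=\lim_{r'\uparrow r}w_{r'}(G)$. Indeed $\sigma_{r'}\uparrow\sigma_r$ by continuity of paths, so the events $\{\sigma_{r'}\le\tau_G\}$ decrease to $\{\sigma_r\le\tau_G\}$.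
\end{itemize}

\paragraph{The case $r\le r_2$.}
Inside $\mathbb D_{r_2}$ the cut domain is $(r_2/r_1)(D\cap\mathbb D_{r_1})$. Since $rr_1/r_2\le r_1$, (P2) and (P1) give $w_r(\operatorname{Cut}(D;r_1,r_2))=w_{rr_1/r_2}(D)\ge w_r(D)$. \emph{From now on $r>r_2$.}

\paragraph{Logarithmic coordinates.}
We write nonzero points as $z=e^{x+iy}$, with $x\in\mathbb R$ and $y\in\mathbb R/2\pi\mathbb Z$ represented by $|y|\le\pi$. The origin corresponds to $x=-\infty$. Harmonic functions and harmonic measures keep their meaning, and a dilation by $\lambda$ becomes a translation of $x$ by $\log\lambda$. A function harmonic near the origin is a harmonic function of $e^{x+iy}$ there, so its first derivatives in $x,y$ are $O(e^x)$ as $x\to-\infty$. We put $x_1=\log r_1$, $x_2=\log r_2$ and $\ell_0=x_2-x_1$.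

\section{Step domains}\label{sec:step}

For $0<\theta<\pi$ let $I_\theta=\{y:|y|<\theta\}$, and let $I_\pi=\mathbb R/2\pi\mathbb Z$ be the \emph{whole} circle. A \emph{step domain} is a set
\[
G=\{0\}\cup\{e^{x+iy}:x<R,\ y\in I_{\theta(x)}\},
\]
where $\xi_0<\xi_1<\dots<\xi_m=R$ with $m\ge0$; the function $\theta$ equals $\theta_0=\pi$ on $S_0=(-\infty,\xi_0)$ and a constant $\theta_k\in(0,\pi]$ on $S_k=(\xi_{k-1},\xi_k)$, $1\le k\le m$; and $\theta(\xi_k)=\min(\theta_k,\theta_{k+1})$ for $k<m$. This minimum rule makes $G$ open, and $G$ is connected. We call the $\xi_k$ with $k<m$ \emph{break points}, $S_k$ a \emph{slab} and $\theta_k$ its \emph{height}; the slab is \emph{full} if $\theta_k=\pi$.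

Break points between equal heights may be inserted or deleted without changing $G$. The representation is \emph{reduced} if consecutive heights differ. If $G$ is not a disc, its reduced representation has $m\ge1$ and $\theta_1<\pi$.

Let $G$ be a step domain that is not a disc, in reduced form. Its boundary consists of
\begin{itemize}
\item the \emph{horizontal edges} $\{y=\pm\theta_k,\ x\in\overline{S_k}\}$ with $\theta_k<\pi$;
\item the \emph{walls} $\{x=\xi_k,\ \min(\theta_k,\theta_{k+1})\le|y|\le\max(\theta_k,\theta_{k+1})\}$ for $0\le k<m$; if the maximum is $\pi$, the wall is one straight segment passing through $y=\pi$, and otherwise it is a pair of segments;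
\item the \emph{end} $\{x=R,\ |y|\le\theta_m\}$, which is a whole circle if $\theta_m=\pi$.
\end{itemize}
We call these pieces, without their endpoints, the \emph{open sides}. Near each point of an open side $G$ lies on one side of it only. The endpoints are \emph{corners}. At the lower end of a wall, where $|y|$ is the minimum of the two heights, the interior angle is $\frac{3\pi}2$. At the upper end it is $\frac\pi2$ if the maximum is less than $\pi$; otherwise there is no corner there. The points $(R,\pm\theta_m)$ are corners with angle $\frac\pi2$ if $\theta_m<\pi$. Every boundary point lies on a nondegenerate continuum in $\partial G$ and so is regular for the Dirichlet problem.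

Let $u$ be the harmonic measure of the end in $G$, and let $g$ be the Green function of $G$ with pole $0$, normalized so that $g+x$ is harmonic near the origin. Then $0<u<1$ and $g>0$ in $G$. Both functions are even in $y$. On open walls and open horizontal edges $u=g=0$; on the open end $u=1$ and $g=0$; and $g$ tends to $0$ at corners as well.

The computations below need the size of $u$, $g$ and their gradients at the boundary.

\begin{lemma}\label{lem:local}
Let $p\in\partial G$, let $f$ be bounded and harmonic in the part of $G$ near $p$, and write $\varrho$ for the distance to $p$.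
\begin{itemize}
\item[(i)] If $p$ is on an open side and $f$ has the constant boundary value $a$ on that side near $p$, then $f$ extends harmonically across the side near $p$. If moreover $f>a$ in $G$ near $p$, or $f<a$ there, then the normal derivative of $f$ at $p$ is not $0$.
\item[(ii)] If $p$ is a corner of angle $\beta$ and $f$ has boundary value $0$ on both adjacent open sides near $p$, then $f=O(\varrho^{\pi/\beta})$ and $|\nabla f|=O(\varrho^{\pi/\beta-1})$. The exponents are $2$ and $1$ if $\beta=\frac\pi2$, and $\frac23$ and $-\frac13$ if $\beta=\frac{3\pi}2$.
\item[(iii)] If $p=(R,\pm\theta_m)$ is a corner and $f$ has boundary value $1$ on the open end and $0$ on the open horizontal edge near $p$, then $|\nabla f|=O(\varrho^{-1})$.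
\end{itemize}
\end{lemma}

\begin{proof}
(i) The extension is Schwarz reflection of $f-a$. In a local coordinate $\zeta$ at $p$, with the side on the real axis and $G$ above it, $f-a=\operatorname{Im}\sum_{n\ge1}c_n\zeta^n$ with real $c_n$. If the normal derivative vanishes at $p$ and $f\not\equiv a$, the leading term is $c_n|\zeta|^n\sin(n\arg\zeta)$ with $n\ge2$, which changes sign in $0<\arg\zeta<\pi$. So $f-a$ does not have constant sign in $G$ near $p$. (This is Hopf's lemma.)

(ii) Choose a local coordinate $\zeta$ so that $G$ is $0<\arg\zeta<\beta$ near $p$, and put $t=\zeta^{\pi/\beta}$. As a function of $t$, $f$ is bounded and harmonic in a half-disc and vanishes on the diameter except perhaps at $0$. Its odd reflection is bounded and harmonic in a punctured disc, so the singularity is removable. Hence $f=\operatorname{Im}\,\phi(\zeta^{\pi/\beta})$ with $\phi$ analytic, real on the real axis and $\phi(0)=0$, and the estimates follow.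

(iii) The function $\frac2\pi$ times the angle measured from the horizontal edge has the same boundary values and has gradient $O(\varrho^{-1})$. The difference satisfies (ii) with $\beta=\frac\pi2$.
\end{proof}

Part (ii) applies to $g$ at all corners and to $u$ at all corners except $(R,\pm\theta_m)$, where (iii) applies to $u$.

\section{The derivative with respect to the length of a full slab}\label{sec:var}

Let $G$ be a step domain, not necessarily reduced, one of whose slabs is the full slab $(x_1,x_2)$, with $\xi_0\le x_1<x_2<R$. Let $\theta_L$ and $\theta_R$ be the heights of the slabs to its left and right. For $\ell>0$ let $G^\ell$ be the step domain obtained by giving this slab the length $\ell$: it consists of $G\cap\{x<x_1\}$, the full slab $x_1<x<x_1+\ell$, and $G\cap\{x>x_2\}$ translated by $\ell-\ell_0$, joined by the minimum rule. For $\ell=0$ the slab is absent and the two parts are joined at $x=x_1$ through $I_{\min(\theta_L,\theta_R)}$. Put $R(\ell)=R+\ell-\ell_0$, let $u_\ell$ be the harmonic measure of the end $x=R(\ell)$ of $G^\ell$, and let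
\[
w(\ell)=u_\ell(0),\qquad\text{so that } G^{\ell_0}=G \text{ and } w(\ell_0)=w_{e^R}(G).
\]

We need two facts: $w$ is continuous on $[0,\infty)$, and $w$ has a computable derivative on $(0,\infty)$. Continuity at $\ell=0$ is the delicate point, because in the limit a whole ring with its dead ends disappears.

\begin{lemma}\label{lem:cont}
Let $\ell\ge0$, $\ell_i>0$ and $\ell_i\to\ell$. Then $u_{\ell_i}\to u_\ell$ locally uniformly in $G^\ell$, together with all derivatives. In particular $w$ is continuous on $[0,\infty)$.
\end{lemma}

\begin{proof}
If all slabs of $G$ are full, then all $G^\ell$ are discs and $u_\ell\equiv1$. Suppose that this is not the case.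

\emph{Compact subsets.} Break points are those inherited from the given representation of $G$; for $\ell=0$ we count $x_1$ as a break point of $G^0$. The break points of $G^{\ell_i}$ converge to those of $G^\ell$; for $\ell=0$ both $x_1$ and $x_1+\ell_i$ converge to $x_1$. Near an $x<R(\ell)$ that is not a break point of $G^\ell$, the heights of $G^{\ell_i}$ and $G^\ell$ agree for large $i$. Near a break point of $G^\ell$, the heights of $G^{\ell_i}$ are, for large $i$, at least the minimum of the two adjacent heights of $G^\ell$; for $\ell=0$ and the break point $x_1$ they belong to $\{\theta_L,\pi,\theta_R\}$. So each point of $G^\ell$ has a neighborhood contained in $G^{\ell_i}$ for all large $i$, and each compact subset of $G^\ell$ lies in $G^{\ell_i}$ for all large $i$. Since $0\le u_{\ell_i}\le1$, every subsequence has a further subsequence that converges locally uniformly in $G^\ell$, with all derivatives, to a harmonic function $v$ with $0\le v\le1$. We must show $v=u_\ell$.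

\emph{Boundary values.} Let $F$ be the finite set of all points $(\xi,\pm h)$ where $\xi$ is $R(\ell)$ or a break point of $G^\ell$ and $h$ is the height of a slab adjacent to $\xi$. Let $q\in\partial G^\ell\setminus F$, and let $\lambda$ be the line that contains the open side through $q$. We claim that there is a disc $\Delta$ of radius $4\delta$ about $q$ such that for large $i$ the set $G^{\ell_i}\cap\Delta$ is the part of $\Delta$ on a fixed side of a line $\lambda_i$ parallel to $\lambda$, with $\lambda_i\to\lambda$:
\begin{itemize}
\item if $q$ is on a horizontal edge, its abscissa is not a break point, the heights near it agree, and $\lambda_i=\lambda$;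
\item if $q$ is on the end, or on a wall, but not on a wall at $x_1$ with $\ell=0$, then $\lambda_i$ is the vertical line through the corresponding end or break point of $G^{\ell_i}$, where the adjacent heights are the same as in $G^\ell$;
\item if $\ell=0$ and $q=(x_1,y)$ is on a wall with $\theta_L<|y|<\theta_R$, then $G^{\ell_i}$ has the heights $\theta_L$, $\pi$, $\theta_R$ on the three consecutive slabs near $q$; since $\theta_L<|y|<\theta_R$, it is $\{x>x_1\}$ near $q$;
\item if $\ell=0$ and $q=(x_1,y)$ is on a wall with $\theta_R<|y|<\theta_L$, then for the same reason $G^{\ell_i}$ is $\{x<x_1+\ell_i\}$ near $q$.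
\end{itemize}
Let $f_i=1-u_{\ell_i}$ if $q$ is on the end and $f_i=u_{\ell_i}$ otherwise. Then $0\le f_i\le1$, and $f_i$ vanishes continuously on $\lambda_i\cap\Delta$. For large $i$, odd reflection in $\lambda_i$ gives a harmonic function bounded by $1$ on the disc of radius $3\delta$ about the projection of $q$ to $\lambda_i$. By the gradient estimate for bounded harmonic functions,
\[
f_i(p)\le C\delta^{-1}\operatorname{dist}(p,\lambda_i)\qquad\text{for } p\in G^{\ell_i},\ |p-q|<\delta,
\]
with an absolute constant $C$. Letting $i\to\infty$ along the subsequence, we find that $v$ (or $1-v$, if $q$ is on the end) is at most $C\delta^{-1}\operatorname{dist}(p,\lambda)$ for $p\in G^\ell$, $|p-q|<\delta$. Hence $v-u_\ell\to0$ at every point of $\partial G^\ell\setminus F$.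

In the $z$-plane $G^\ell$ is a bounded domain. The bounded harmonic function $v-u_\ell$ has boundary limit $0$ except at finitely many points, so by the extended maximum principle (finitely many boundary points do not matter for bounded harmonic functions) $v=u_\ell$.
\end{proof}

For the derivative, split the domain along a circle $x=c$ inside the full slab. When $\ell$ changes to $\ell+\delta$, the left part of the domain stays the same and the right part is translated by $\delta$. Green's identity against the Green function $g$ of $G^\ell$ can therefore be applied to $u_{\ell+\delta}$ on the left and to its translate on the right.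

\begin{proposition}\label{prop:derivative}
Let $\ell>0$ and suppose that $G^\ell$ is not a disc. Let $u=u_\ell$, and let $g$ be the Green function of $G^\ell$ with pole $0$. Then $w$ is differentiable at $\ell$, and for every $c\in(x_1,x_1+\ell)$
\begin{equation}\label{eq:derivative}
2\pi w'(\ell)=\int_{-\pi}^{\pi}(u_xg_x-u_yg_y)(c,y)\,dy .
\end{equation}
\end{proposition}

\begin{proof}
Choose $\epsilon>0$ with $[c-2\epsilon,c+2\epsilon]\subset(x_1,x_1+\ell)$. Below, a function ``vanishes on edges and walls'' if it has boundary value $0$ on the open ones.

(A) \emph{Let $v$ be bounded and harmonic in $G^\ell\cap\{x<c+\epsilon\}$ (origin included) and vanish on the edges and walls there. Then}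
\[
\int_{x=c}(vg_x-gv_x)\,dy=-2\pi v(0).
\]
Apply Green's identity to $v$ and $g$ on $G^\ell\cap\{-N<x<c\}$ with small sectors of radius $\varrho$ at the corners removed. Edges and walls contribute $0$, since $v=g=0$ there. By Lemma \ref{lem:local}(ii) an arc at a corner contributes $O(\varrho^{2/3}\varrho^{-1/3}\varrho)$ or $O(\varrho^2\cdot\varrho\cdot\varrho)$, which tends to $0$ with $\varrho$. So the integral over $x=c$ equals the one over $x=-N$. There $g_x=-1+O(e^{-N})$, $g=O(N)$, $v_x=O(e^{-N})$ and $v\to v(0)$, so that integral tends to $-2\pi v(0)$ as $N\to\infty$.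

(B) \emph{Let $v$ be bounded and harmonic in $G^\ell\cap\{x>c-\epsilon\}$, vanish on the edges and walls there, and have boundary value $1$ on the open end. Then}
\[
\int_{x=c}(vg_x-gv_x)\,dy=\int_{x=R(\ell)}g_x\,dy ,
\]
where the right side is an integral over the end. Apply Green's identity on $G^\ell\cap\{c<x<R(\ell)\}$, again without small sectors at the corners. On the end $v=1$ and $g=0$. Arcs at corners $(R(\ell),\pm\theta_m)$ contribute $O(1\cdot\varrho\cdot\varrho)+O(\varrho^2\cdot\varrho^{-1}\cdot\varrho)$ by Lemma \ref{lem:local}(ii) for $g$ and (iii) for $v$, and the other corners contribute as in (A).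

Both statements apply to $v=u$, so $\int_{x=R(\ell)}g_x\,dy=-2\pi w(\ell)$.

For $0<|\delta|<\epsilon$ put $u'=u_{\ell+\delta}$. The domains $G^\ell$ and $G^{\ell+\delta}$ coincide in $\{x<c+\epsilon\}$, so (A) applies to $v=u'$. The part of $G^{\ell+\delta}$ in $\{x>c-\epsilon+\delta\}$ is the translate by $\delta$ of the part of $G^\ell$ in $\{x>c-\epsilon\}$, so (B) applies to $v(x,y)=u'(x+\delta,y)$. Subtracting the first result from the second, we obtain
\[
2\pi\bigl(w(\ell+\delta)-w(\ell)\bigr)=\int_{-\pi}^{\pi}\Bigl\{[u'(c+\delta,y)-u'(c,y)]\,g_x(c,y)-g(c,y)\,[u'_x(c+\delta,y)-u'_x(c,y)]\Bigr\}\,dy .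
\]
By Lemma \ref{lem:cont}, $u'\to u$ with all derivatives, uniformly near $\{x=c\}$, as $\delta\to0$. Dividing by $\delta$ and using the mean value theorem, we see that $w$ is differentiable at $\ell$ and
\[
2\pi w'(\ell)=\int_{x=c}(u_xg_x-g\,u_{xx})\,dy=\int_{x=c}(u_xg_x+g\,u_{yy})\,dy=\int_{x=c}(u_xg_x-u_yg_y)\,dy,
\]
by $u_{xx}+u_{yy}=0$ and integration by parts on the circle.
\end{proof}

\section{The sign of the derivative}\label{sec:sign}

Let $G$ be a step domain that is not a disc, with $u$ and $g$ as in Section \ref{sec:step}, and let the circle $\{x=c\}$ lie in a full slab. We must show that the integral in \eqref{eq:derivative} is at most $0$. The integrand itself need not be. Suppose that the full slab has a wall at its left end. On that wall $u_y=g_y=0$, and $u_x,g_x>0$ by Lemma \ref{lem:local}(i); so the integrand is positive at points of the slab near the wall. What helps is that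
\[
U=u_x-iu_y,\qquad V=g_x-ig_y
\]
are holomorphic functions of $x+iy$ and $u_xg_x-u_yg_y=\operatorname{Re}(UV)$. We can therefore pass to a primitive and follow it along the boundary, where the signs of $u_x,u_y,g_x,g_y$ are known.

\subsection{The potential $H$}

Fix the reduced representation of $G$ and let $\Omega=\{(x,y):x<R,\ 0<y<\theta(x)\}$, an open set in the plane. If $0<\epsilon<\min\theta$, the homotopy $(x,y)\mapsto(x,(1-t)y+t\epsilon)$ stays in $\Omega$ and contracts it to a half-line; so $\Omega$ is connected and simply connected. Let $W$ be a primitive of $-UV$ in $\Omega$ and $H=\operatorname{Im}W$. Since $W'=H_y+iH_x$,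
\begin{equation}\label{eq:H}
H_x=u_xg_y+u_yg_x,\qquad H_y=-u_xg_x+u_yg_y .
\end{equation}

\begin{lemma}\label{lem:H}
With a suitable choice of the additive constant, $H$ extends continuously to the compact space $\overline\Omega\cup\{-\infty\}$, with $H=0$ at $-\infty$, on $\{y=0,\ x\le R\}$ and on $\{y=\pi,\ x\le\xi_0\}$. It extends harmonically across the open walls, the open horizontal edges and the open end, and the extension satisfies the following.
\begin{itemize}
\item[(W)] On a wall over $\xi_k$, for $\min(\theta_k,\theta_{k+1})<y<\max(\theta_k,\theta_{k+1})$, we have $H_y<0$.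
\item[(E)] On the end, for $0<y<\theta_m$, we have $H_y>0$.
\item[(F)] On a closed horizontal edge $\{y=\theta_k,\ x\in\overline{S_k}\}$, $\theta_k<\pi$, $H$ is constant, and at each interior point of the edge $H_y>0$.
\item[(S)] On a closed segment $\{y=\pi,\ x\in\overline{S_k}\}$ with $\theta_k=\pi$, $k\ge1$, $H$ is constant.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Continuity.} The functions $u$ and $g$ are harmonic near the points of $\{y=0,\ x<R\}$ and of $\{y=\pi\}$ in full slabs, and by Lemma \ref{lem:local}(i) they extend harmonically across open sides; this includes $(R,0)$, the points $(\xi_k,\pi)$ on walls, and $(R,\pi)$ if $\theta_m=\pi$. Near all these points $W$ extends analytically. At the remaining points, the corners, Lemma \ref{lem:local} shows that $W'=-UV$ is $O(\varrho^{-2/3})$ for the angle $\frac{3\pi}2$, $O(\varrho^2)$ for the angle $\frac\pi2$ at a wall, and $O(\varrho^{-1}\cdot\varrho)=O(1)$ at $(R,\theta_m)$. In each case $W$ extends continuously to the corner.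

As $x\to-\infty$ we have $U=O(e^x)$ and $V=-1+O(e^x)$, hence $W'=O(e^x)$. On $\{y=0\}$ evenness gives $u_y=g_y=0$, so $H_x=0$, and we normalize $H=0$ there. Integrating $H_y$ from $y=0$ gives $H=O(e^x)$ as $x\to-\infty$, uniformly in $y$. So $H$ is continuous at $-\infty$ with value $0$. On the line $y=\pi$ inside a full slab we also have $u_y=g_y=0$, because $u$ and $g$ are even and $2\pi$-periodic in $y$. So $H_x=0$ there. This proves (S), and over $S_0$ the constant is $0$, as we see from $x\to-\infty$.

\emph{Signs.} On a wall $u=g=0$, so $u_y=g_y=0$; by Lemma \ref{lem:local}(i) $u_x$ and $g_x$ are nonzero, and they have the same sign because $u,g>0$ in $G$. So $H_y=-u_xg_x<0$. On the end $u=1$ and $g=0$, so $u_y=g_y=0$, while $u_x>0>g_x$ by Lemma \ref{lem:local}(i). So $H_y=-u_xg_x>0$. Inside a horizontal edge with $y=\theta_k$ we have $u_x=g_x=0$ and, again by Lemma \ref{lem:local}(i), $u_y,g_y<0$. So $H_x=0$ and $H_y=u_yg_y>0$.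
\end{proof}

By (E), $H$ and $W$ are not constant. Since the integrand in \eqref{eq:derivative} is even in $y$ and equals $-H_y$ for $0<y<\pi$, and since $H(c,0)=0$,
\begin{equation}\label{eq:target}
\int_{-\pi}^{\pi}(u_xg_x-u_yg_y)(c,y)\,dy=-2\int_0^\pi H_y(c,y)\,dy=-2H(c,\pi).
\end{equation}
So we want $H(c,\pi)\ge0$. Two positions of the slab are easy. If $c\in S_0$, then $H(c,\pi)=0$, as it must be: lengthening the initial disc only dilates the domain. If $c$ lies in a full last slab, then $H(c,\pi)=H(R,\pi)>H(R,0)=0$ by (S) and (E). The real question concerns a ring between two narrower parts.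

\subsection{The smallest case}

Let $G$ consist of the disc $x<\xi_0$, a corridor of height $\alpha<\pi$ over $(\xi_0,x_1)$, a full ring over $(x_1,x_2)$ and a corridor of height $\gamma<\pi$ over $(x_2,R)$. Figure \ref{fig:walk} shows $\Omega$. Follow $H$ along the boundary from the upper left. On $\{y=\pi,\ x\le\xi_0\}$ it is $0$. Going down the first wall it increases, by (W), to a value $a>0$, which it keeps along the edge $y=\alpha$. Going up the second wall it decreases to a value $h<a$, which it keeps along $y=\pi$ over the ring. Going down the third wall it increases to a value $b>h$, which it keeps along $y=\gamma$. Going down the end it decreases, by (E), to $0$, so $b>0$. On the bottom it is $0$.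

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,>=stealth]
\draw[thick] (0,2.4)--(0,0.9)--(2,0.9)--(2,2.4);
\draw[thick] (4.6,2.4)--(4.6,1.3)--(6.8,1.3)--(6.8,0);
\draw[dashed] (-2,2.4)--(0,2.4);
\draw[dashed] (2,2.4)--(4.6,2.4);
\draw[dashed] (-2,0)--(6.8,0);
\draw[->] (0.15,2.3)--(0.15,1.05);
\draw[->] (1.85,1.05)--(1.85,2.3);
\draw[->] (4.75,2.3)--(4.75,1.45);
\draw[->] (6.95,1.2)--(6.95,0.1);
\node[right] at (0.12,2.05) {\footnotesize rises};
\node[left] at (1.88,1.35) {\footnotesize falls};
\node[right] at (4.75,1.9) {\footnotesize rises};
\node[right] at (6.95,0.65) {\footnotesize falls};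
\node[above] at (-1.1,2.4) {\footnotesize $H=0$};
\node[below] at (1,0.9) {\footnotesize $H=a$};
\node[above] at (3.3,2.4) {\footnotesize $H=h$};
\node[below] at (5.7,1.3) {\footnotesize $H=b$};
\node[above] at (3.3,0) {\footnotesize $H=0$};
\node at (3.3,1.3) {$\Omega$};
\node[below] at (0,0) {\footnotesize $\xi_0$};
\node[below] at (2,0) {\footnotesize $x_1$};
\node[below] at (4.6,0) {\footnotesize $x_2$};
\node[below] at (6.8,0) {\footnotesize $R$};
\node[left] at (-2,2.4) {\footnotesize $y=\pi$};
\node[left] at (-2,0) {\footnotesize $y=0$};
\end{tikzpicture}
\caption{The upper half $\Omega$ of a step domain with one ring between two corridors, in logarithmic coordinates; it extends to $-\infty$ on the left. Solid lines belong to the boundary of the step domain, dashed lines are axes of symmetry. The function $H$ is constant on horizontal pieces, with the values shown, and it rises or falls along the vertical pieces in the direction of the arrows.}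
\label{fig:walk}
\end{figure}

So the smallest value of $H$ on $\partial\Omega\cup\{-\infty\}$ is $\min(0,h)$, and by the minimum principle $H\ge\min(0,h)$ in $\Omega$. Nothing so far prevents $h<0$. If $h<0$, however, then $H\ge h$ everywhere, with equality along the dashed segment over the ring. The next lemma says that this is impossible, so $h\ge0$. Its reason: the Green function vanishes at both ends of the segment, so it has a critical point on it; there $W'=0$, and near a critical point of $W$ every half-disc contains smaller values of $H$.

\begin{lemma}\label{lem:rolle}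
In the reduced representation let $S_k$, $k\ge1$, be a full slab, and let $h$ be the constant value of $H$ on $\{y=\pi,\ x\in\overline{S_k}\}$. Then $H<h$ at some point of $\Omega$.
\end{lemma}

\begin{proof}
Since the representation is reduced, $\theta_{k-1}<\pi$, and either $k=m$ or $\theta_{k+1}<\pi$. So both endpoints of the segment lie on walls or on the end of $G$, and $g(\cdot,\pi)$ vanishes there. By Rolle's theorem there is $x^*\in S_k$ with $g_x(x^*,\pi)=0$. Also $g_y(x^*,\pi)=0$ by symmetry. At $p^*=x^*+i\pi$ we thus have $V=0$ and $W'=-UV=0$. Near $p^*$ the function $W$ is analytic and not constant, so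
\[
W=W(p^*)+\kappa\zeta^n(1+O(\zeta)),\qquad \zeta=(x+iy)-p^*,\quad\kappa\ne0,\quad n\ge2 .
\]
When $\arg\zeta$ runs over $(-\pi,0)$, which corresponds to points of $\Omega$, $\arg(\kappa\zeta^n)$ runs over an open interval of length $n\pi\ge2\pi$. So $\operatorname{Im}(\kappa\zeta^n)<0$ on some ray, and on it $H<h$ near $p^*$.
\end{proof}

\subsection{The general case}

If there are more slabs, Lemma \ref{lem:rolle} deals with every full ring. Only one thing is new: the corridor may widen and then narrow again without becoming full, and then the lowest boundary value might a priori be taken on a horizontal edge. Property (F) excludes this.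

\begin{proposition}\label{prop:sign}
Let $G$ be a step domain that is not a disc, and let the circle $\{x=c\}$ lie in a full slab of $G$. Then
\[
\int_{-\pi}^{\pi}(u_xg_x-u_yg_y)(c,y)\,dy\le0 .
\]
\end{proposition}

\begin{proof}
In the reduced representation $c$ still lies in a full slab. By \eqref{eq:target} it suffices to show $H\ge0$. Suppose that the minimum $\mu$ of $H$ over $\overline\Omega\cup\{-\infty\}$ is negative. Since $H$ is not constant, $\mu$ is not attained in $\Omega$. Let $p$ be a point where it is attained. By Lemma \ref{lem:H}, $p$ is not $-\infty$ and does not lie on $\{y=0\}$ or on $\{y=\pi,\ x\le\xi_0\}$. The other possibilities are as follows.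
\begin{enumerate}
\item \emph{$p=(\xi_k,y)$ with $\min(\theta_k,\theta_{k+1})<y<\max(\theta_k,\theta_{k+1})$.} By (W) $H$ is strictly monotone along the wall near $p$, a contradiction.
\item \emph{$p=(R,y)$ with $0<y<\theta_m$.} By (E) $H$ is strictly monotone along the end near $p$, a contradiction.
\item \emph{$p$ is on a closed edge $\{y=\theta_k,\ x\in\overline{S_k}\}$ with $\theta_k<\pi$.} By (F) $H=\mu$ on the whole edge, and $H<\mu$ just below its interior points, a contradiction.
\item \emph{$p$ is on a closed segment $\{y=\pi,\ x\in\overline{S_k}\}$ with $\theta_k=\pi$ and $k\ge1$.} By (S) $H=\mu$ on the whole segment, and Lemma \ref{lem:rolle} gives a contradiction.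
\end{enumerate}
These cases cover the rest of $\partial\Omega$. As for the endpoints of the vertical pieces, $(\xi_k,\min(\theta_k,\theta_{k+1}))$ is on the closed edge of the lower slab; $(\xi_k,\max(\theta_k,\theta_{k+1}))$ is on the closed edge or segment of the higher slab, or on $\{y=\pi,\ x\le\xi_0\}$; the point $(R,\theta_m)$ is on the closed edge or segment of $S_m$; and $(R,0)$ is on $\{y=0\}$. Hence $H\ge0$.
\end{proof}

\begin{corollary}\label{cor:monotone}
In the setting of Section \ref{sec:var}, $w$ is nonincreasing on $[0,\infty)$. In particular $w(0)\ge w(\ell_0)$.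
\end{corollary}

\begin{proof}
If all slabs of $G$ are full, then $w\equiv1$. Otherwise no $G^\ell$ with $\ell>0$ is a disc, and $w'(\ell)\le0$ by Propositions \ref{prop:derivative} and \ref{prop:sign}, applied to $G^\ell$. So $w$ is nonincreasing on $(0,\infty)$, and on $[0,\infty)$ by Lemma \ref{lem:cont}.
\end{proof}

\section{From step domains to all domains}\label{sec:end}

\begin{proposition}\label{prop:stepcut}
Let $E$ be a circularly symmetric domain and $r'>r_2$. Suppose that $E\cap\mathbb D_{r'}$ is a step domain that has, in some representation, the full slab $(x_1,x_2)$, with $\xi_0\le x_1$. Then $w_{r'}(\operatorname{Cut}(E;r_1,r_2))\ge w_{r'}(E)$.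
\end{proposition}

\begin{proof}
Let $G=E\cap\mathbb D_{r'}$ and $R=\log r'$, and let $G^0$ be as in Section \ref{sec:var}. We claim that $(r_2/r_1)G^0\subset\operatorname{Cut}(E;r_1,r_2)$. In logarithmic coordinates $(r_2/r_1)G^0$ is $G^0$ translated by $\ell_0$. Over $x<x_2$, together with the origin, it is $(r_2/r_1)(E\cap\mathbb D_{r_1})$. Over $x_2<x<R$ it is $G\cap\{x>x_2\}$. Over $x=x_2$ it is $I_{\min(\theta_L,\theta_R)}$, which is contained in $I_{\theta_R}$, and $I_{\theta_R}$ is the part of $E$ over $x_2$. (Here the nesting of the openings is used; compare Example \ref{ex:misaligned}.) So the open set $(r_2/r_1)G^0$ lies in the union that defines the cut, hence in its interior. The end of $G^0$ is at $R(0)=R-\ell_0=\log(r'r_1/r_2)$. By (P1), (P2) and Corollary \ref{cor:monotone},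
\[
w_{r'}(\operatorname{Cut}(E;r_1,r_2))\ge w_{r'}\bigl((r_2/r_1)G^0\bigr)=w(0)\ge w(\ell_0)=w_{r'}(E).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main} for $r>r_2$]
We may assume $w_r(D)>0$.

\emph{Adding the ring.} Let $\rho_{\max}=\sup\{|z|:z\in D\}$. Since $D$ is connected and contains $0$, it meets $\mathbb T_\rho$ for each $0<\rho<\rho_{\max}$, and then it contains $\rho$ by symmetry. So $[0,\rho_{\max})\subset D$. Moreover $r\le\rho_{\max}$, since otherwise $D\subset\mathbb D_{\rho_{\max}}$ would have positive distance from $\mathbb T_r$ and $w_r(D)$ would be $0$. Put $\widehat D=D\cup\{r_1<|z|<r_2\}$. As $[0,\rho_{\max})$ meets the ring, $\widehat D$ is a domain, and it is circularly symmetric. It coincides with $D$ in $\mathbb D_{r_1}$ and outside $\mathbb D_{r_2}$, so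
\begin{equation}\label{eq:hat}
\operatorname{Cut}(\widehat D;r_1,r_2)=\operatorname{Cut}(D;r_1,r_2),\qquad w_r(\widehat D)\ge w_r(D).
\end{equation}
Fix $r_2<r'<r''<r$.

\emph{Approximation from inside.} For $x\le\log r''$ let $\Theta(x)=4$ if $\widehat D$ contains the full circle over $x$, and otherwise let $\Theta(x)\in(0,\pi]$ be the half-angle of the open arc of $\widehat D$ over $x$. The arc is not empty, since $r''<\rho_{\max}$. (The number $4>\pi$ distinguishes a full circle from a circle with one point removed, for which $\Theta=\pi$.) The function $\Theta$ is lower semicontinuous. Indeed, if $\Theta(x)=4$, the circle over $x$ is a compact subset of the open set $\widehat D$, so nearby circles lie in $\widehat D$ too. If $\Theta(x)\le\pi$ and $0<\epsilon<\Theta(x)$, the closed arc $|y|\le\Theta(x)-\epsilon$ over $x$ is a compact subset of $\widehat D$, so it lies in $\widehat D$ also over nearby abscissae; as the arcs of $\widehat D$ are open and centered at $y=0$, $\Theta>\Theta(x)-\epsilon$ there.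

Fix $x_0<x_1$ such that $\widehat D$ contains all points with $x\le x_0$. For $n\ge1$ divide each of $[x_0,x_1]$ and $[x_2,\log r'']$ into $n$ equal closed intervals; call all these intervals $J_k$. On $J_k$ the function $\Theta$ attains a minimum $c_k>0$. Put
\[
\theta_k=\pi\ \text{ if } c_k=4,\qquad \theta_k=\min\bigl(c_k,\pi-\tfrac1n\bigr)\ \text{ if } c_k\le\pi .
\]
Let $E_n$ be the step domain in $\{x<\log r''\}$ that is full over $x<x_0$ and over $(x_1,x_2)$ and has height $\theta_k$ over the interior of $J_k$, with the minimum rule at break points. Since the $J_k$ are closed, $E_n\subset\widehat D$, also over the break points. Being a step domain, $E_n$ is a circularly symmetric domain, and $E_n\cap\mathbb D_{r'}$ is a step domain with end at $R=\log r'>x_2$, with $\xi_0=x_0\le x_1$ and with the full slab $(x_1,x_2)$. So Proposition \ref{prop:stepcut} applies to $E_n$.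

\emph{Exhaustion.} We claim that every point $p\in\widehat D\cap\mathbb D_{r''}$ has a neighborhood that is contained in $E_n$ for all large $n$. This is clear if $p=0$ or if $p$ lies over $x<x_0$ or over $(x_1,x_2)$. Otherwise $p=(x,y)$ with $x\in[x_0,x_1]\cup[x_2,\log r'')$. The open intervals $I$ below are taken bounded and with $\overline I\subset(-\infty,\log r'')$; recall that $E_n$ is full over the points of $I$ that lie in no $J_k$.
\begin{itemize}
\item If $\Theta(x)=4$, then $\Theta=4$ on an open interval $I\ni x$. Let $I'\ni x$ be an open interval with closure in $I$. For large $n$ all $J_k$ that meet $I'$ lie in $I$ and are full, that is, $\theta_k=\pi$. So $E_n$ contains all circles over $I'$.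
\item If $\Theta(x)\le\pi$, then $|y|<\Theta(x)$; choose $\epsilon>0$ with $|y|+2\epsilon<\Theta(x)$. Then $\Theta>|y|+2\epsilon$ on an open interval $I\ni x$. With $I'$ as before, for large $n$ all $J_k$ that meet $I'$ lie in $I$, and $\pi-\frac1n>|y|+2\epsilon$. So $\theta_k>|y|+2\epsilon$ for these $k$, and $E_n$ contains $\{(x',y'):x'\in I',\ |y'|<|y|+\epsilon\}$.
\end{itemize}
Consequently every compact subset of $\widehat D\cap\mathbb D_{r''}$ lies in $E_n$ for all large $n$.

\emph{Conclusion.} On the event $\{\sigma_r\le\tau_{\widehat D}\}$ we have $\sigma_{r'}<\sigma_r\le\tau_{\widehat D}$, so the path $B[0,\sigma_{r'}]$ is a compact subset of $\widehat D\cap\mathbb D_{r''}$. It lies in $E_n$ for all large $n$, and then $\sigma_{r'}\le\tau_{E_n}$. By \eqref{eq:kakutani} and Fatou's lemma,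
\[
w_r(\widehat D)\le\liminf_{n\to\infty}w_{r'}(E_n).
\]
On the other hand $E_n\subset\widehat D$ implies $\operatorname{Cut}(E_n;r_1,r_2)\subset\operatorname{Cut}(\widehat D;r_1,r_2)$. So by \eqref{eq:hat}, (P1) and Proposition \ref{prop:stepcut}
\[
w_{r'}(\operatorname{Cut}(D;r_1,r_2))=w_{r'}(\operatorname{Cut}(\widehat D;r_1,r_2))\ge w_{r'}(\operatorname{Cut}(E_n;r_1,r_2))\ge w_{r'}(E_n)
\]
for every $n$. Hence $w_{r'}(\operatorname{Cut}(D;r_1,r_2))\ge w_r(\widehat D)\ge w_r(D)$ for every $r'\in(r_2,r)$. Letting $r'\uparrow r$ and using (P3), we obtain $w_r(\operatorname{Cut}(D;r_1,r_2))\ge w_r(D)$.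
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Radial rearrangement, harmonic measures and extensions of Beurling's shove theorem},
\url{https://projecteuclid.org/journalArticle/Download?urlid=10.1007%2FBF02384833},
doi:10.1007/bf02384833.
\end{thebibliography}

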